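# A definable function that converges to a hole

## 1. The rational line with a cut at $\sqrt2$

Take the ordered group of rationals and name one convex set: let $C=\{x\in\mathbb Q: x<\sqrt2\}$ and $\mathcal Q=\langle\mathbb Q,<,+,C\rangle$. The structure cannot name $\sqrt 2$, but it sees the hole at $\sqrt2$. Can a definable function with *rational* values run into that hole, that is, converge to $\sqrt2$? We compute all definable functions of one variable.

Call a subset of $\mathbb Q^n$ *simple* if it is a finite union of sets, each given by finitely many conditions $\ell(x)<r$, $\ell(x)>r$ or $\ell(x)=r$, where $\ell$ is a linear form with rational coefficients and $r\in\mathbb R$. The order, the graph of $+$, the set $C$ and all points are simple, and simple sets are closed under Boolean operations, products and substitution of rational values. They are also closed under projection. Indeed, consider one conjunction in variables $(x,y)$ and solve every condition that contains $y$ for $y$.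

- If there is an equation $y=\ell(x)+r$ with $r$ irrational, then no rational $(x,y)$ satisfies it, and the projection is empty. If $r$ is rational, substitute.
- If there are only strict bounds $y>\ell_i(x)+r_i$ and $y<\ell_j'(x)+r_j'$, then, since $\mathbb Q$ is dense in $\mathbb R$, a rational $y$ exists if and only if $\ell_i(x)+r_i<\ell'_j(x)+r'_j$ for all $i,j$.

So every definable set is simple. In particular a definable subset of $\mathbb Q$ is a finite union of convex sets. Now let $g:(a,b)\to\mathbb Q$ be definable. Its graph is a finite union of conjunctions as above. A nonempty piece must contain an equation that involves $y$, for otherwise its nonempty fibers would be intersections of finitely many open rays and hence infinite. So on each piece $g(x)=qx+r$ with $q\in\mathbb Q$, and then $r=g(x)-qx$ is rational. The projections of the pieces to the $x$-axis are finite unions of convex sets, so near $a^+$ a single formula $qx+r$ applies. If $a\in\mathbb Q$, the limit is $qa+r\in\mathbb Q$. If $a=-\infty$, then $g$ converges only if $q=0$, and the limit is $r\in\mathbb Q$. The same holds at $b$. Thus no definable function converges to $\sqrt2$,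 or to any other hole.

The functions here were affine, and the computation used this. Does the conclusion survive when the structure has richer functions? That is the question of this lecture, and we now make it precise.

## 2. Definable cuts and external limits

Let $\mathcal M=\langle M,<,\dots\rangle$ expand a dense linear order. "Definable" always allows parameters.

**Definition (weak o-minimality).** $\mathcal M$ is *weakly o-minimal* if every definable subset of $M$ is a finite union of convex sets. (It is *o-minimal* if every such set is a finite union of points and open intervals with endpoints in $M\cup\{\pm\infty\}$.) The structure $\mathcal Q$ above is weakly o-minimal. It is not o-minimal, because of $C$.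

**Definition (cuts).** A *cut in $\mathcal M$* is a pair $(C,D)$ of nonempty sets with $C<D$ and $C\cup D=M$. It is *definable* if $C$ is. Let $\overline M$ be the set of definable cuts $(C,D)$ for which $D$ has no least element, ordered by inclusion of left parts. We identify $a\in M$ with the cut $((-\infty,a],(a,+\infty))$, so $M\subseteq\overline M$. Limits of functions into $M$ are taken in the order topology of $\overline M$.

In $\mathcal Q$, the cut with left part $C$ is an element of $\overline{\mathbb Q}\setminus\mathbb Q$. It plays the role of $\sqrt2$. In general, an element $(C,D)$ of $\overline M$ lies in $M$ if and only if $C$ has a greatest element.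

**Definition (non-valuational).** A weakly o-minimal expansion $\mathcal M=\langle M,<,+,\dots\rangle$ of an ordered group is *non-valuational* if $\inf\{y-x:x\in C,\ y\in D\}=0$ for every definable cut $(C,D)$. That is, for every $\varepsilon>0$ in $M$ there are $x\in C$, $y\in D$ with $y-x<\varepsilon$.

Every cut in a subgroup of $\mathbb R$ that is dense in $\mathbb R$ has this property (we check this in Section 11). The property can fail elsewhere: in $\mathbb Q\times\mathbb Q$ with the lexicographic order, let $C=\{(x,y):x\le0\}$ and let $D$ be its complement. Each difference $d-c$ has a positive first coordinate, so it exceeds $(0,1)$, and the gap never closes.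

**Definition (external limits).** A weakly o-minimal $\mathcal M$ has *no external limits* if for every definable $f:(a,b)\to M$, $a,b\in M\cup\{\pm\infty\}$: whenever $\lim_{t\to a^+}f(t)$ or $\lim_{t\to b^-}f(t)$ exists in $\overline M$, that limit lies in $M$. Otherwise $\mathcal M$ has *external limits*.

Section 1 shows that $\mathcal Q$ has no external limits. The paper "On Weakly O-Minimal Non-Valuational Structures" is the source of the following statement.

**Conjecture.** Let $\mathcal M=\langle M,<,+,\dots\rangle$ be a weakly o-minimal non-valuational expansion of an ordered group. Then $\mathcal M$ has no external limits.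

The conjecture is false. Here is what will be proved.

**Theorem 1.** There are a function $f$, real analytic on a neighborhood of $[0,1]$, and a countable real closed field $M\subset\mathbb R$ with $f(M\cap(0,1))\subseteq M$ and $f(0)\notin M$, such that $\mathcal M_0=\langle M,<,+,\cdot,f{\restriction}(M\cap(0,1))\rangle$ is weakly o-minimal and non-valuational. The limit $\lim_{t\to0^+}f(t)$ exists in $\overline M$, corresponds to the real number $f(0)$, and is not in $M$. So $\mathcal M_0$ has external limits.

**Theorem 2.** (i) Let $\mathcal B$ be the Banach space of series $f=\sum a_nx^n$ with $\|f\|=\sum|a_n|2^n<\infty$. The following holds for all $f$ in a comeagre subset of $\mathcal B$. For every $\Lambda\subseteq\mathbb N$ there are a countable real closed field $M_\Lambda\subset\mathbb R$ and a weakly o-minimal, non-valuational expansion $\mathcal M_\Lambda$ of $\langle M_\Lambda,<,+,\cdot\rangle$, with weakly o-minimal theory, in which every $f^{(k)}{\restriction}(M_\Lambda\cap(0,1))$, $k\ge0$, is a definable function into $M_\Lambda$, and $\lim_{t\to0^+}f^{(k)}(t)$ exists in $\overline{M_\Lambda}$ and is external if and only if $k\notin\Lambda$.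

(ii) Let $\mathcal M$ be any weakly o-minimal non-valuational expansion of an ordered group and let $f:(0,\varepsilon)\to M$ be definable with $f(x+y-z)=f(x)+f(y)-f(z)$ whenever $x,y,z,x+y-z\in(0,\varepsilon)$. If $\lim_{t\to0^+}f(t)$ exists in $\overline M$, then it lies in $M$.

(A theory is weakly o-minimal if all its models are. Comeagre means containing a countable intersection of dense open sets.)

## 3. Affine functions stay inside

We begin with Theorem 2(ii), because it explains Section 1 and tells us what a counterexample cannot look like.

**Proof of Theorem 2(ii).** Weakly o-minimal ordered groups are abelian (Macpherson–Marker–Steinhorn, *Weakly o-minimal structures and real closed fields*, 2000), so we may rearrange sums freely. Suppose $L=\lim_{t\to0^+}f(t)$ exists and lies in $\overline M\setminus M$, given by the cut $(C,D)$.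

**Step 1: an identity in which a fixed element of $M$ stands in for the limit.** Choose $0<\varepsilon'<\varepsilon$ and $0<y<\varepsilon'$, and put $x=\min(y,\varepsilon'-y)$; then $x>0$ and $2x\le\varepsilon'<\varepsilon$. Let $\mu=2f(x)-f(2x)\in M$. For $0<z<x$, the elements $x,\,z,\,2z,\,2x-z,\,2x$ all lie in $(0,\varepsilon)$. So
$$f(2x-z)=2f(x)-f(z),\qquad f(2x)=f\big((2x-z)+2z-z\big)=f(2x-z)+f(2z)-f(z).$$
Together these give $f(2x)=2f(x)-2f(z)+f(2z)$, that is,
$$f(z)-\mu=f(2z)-f(z).\tag{1}$$

**Step 2: the right side of (1) becomes small.** Let $\delta>0$ in $M$. Non-valuationality gives $u\in C$, $v\in D$ with $v-u<\delta$. Since $L\notin M$, $C$ has no greatest element, so $(-\infty,u]\subsetneq C\subsetneq(-\infty,v]$, that is, $u<L<v$ in $\overline M$. As $f(t)\to L$, for all small $z>0$ both $f(z)$ and $f(2z)$ lie in $(u,v)$. By (1), $|f(z)-\mu|<\delta$.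

**Step 3: hence $f(z)\to\mu$ in $\overline M$.** Let $\alpha<\mu<\beta$ in $\overline M$. Then $\mu$ is in the right part of $\alpha$, which has no least element, so it contains some $\alpha'<\mu$, and $\alpha\le\alpha'$. The left part of $\beta$ properly contains $(-\infty,\mu]$, so it contains some $\beta'>\mu$, and $\beta'\le\beta$. Apply Step 2 with $\delta=\min(\mu-\alpha',\beta'-\mu)$: for small $z$, $\alpha\le\alpha'<f(z)<\beta'\le\beta$. So $f(z)\to\mu$. Limits in an order topology are unique, whence $L=\mu\in M$, a contradiction. $\blacksquare$

## 4. Algebraic functions stay inside, and $2^x$ spoils the traces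

A counterexample thus needs a curved function. Does an algebraic one suffice? Let $M=\mathbb R_{\mathrm{alg}}$ be the field of real algebraic numbers, and let $h:(0,1)\to\mathbb R$ be semialgebraic, real coefficients allowed, with $h(M\cap(0,1))\subseteq M$ and $h(t)\to L\in\mathbb R$ as $t\to0^+$. We claim $L\in M$. On some $(0,\delta)$, $h$ is continuous and $P(x,h(x))=0$ for a nonzero $P\in\mathbb R[X,Y]$. Write $P=\sum c_iP_i$ with real $c_i$ linearly independent over $M$ and nonzero $P_i\in M[X,Y]$. For $x\in M\cap(0,\delta)$ the numbers $P_i(x,h(x))$ lie in $M$ and $\sum c_iP_i(x,h(x))=0$, so all of them vanish. By density and continuity $P_1(x,h(x))=0$ on $(0,\delta)$. Write $P_1=X^eQ$ with $Q(0,Y)\ne0$. Then $Q(x,h(x))=0$, and letting $x\to0$ we get $Q(0,L)=0$. So $L$ is algebraic over $M$, and $L\in M$.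

So we take a transcendental analytic function. A sensible first plan is this. Fix $f$ analytic near $[0,1]$, and choose a real closed field $M\subset\mathbb R$ with $f(M\cap(0,1))\subseteq M$ but $f(0)\notin M$. Take as basic relations on $M$ all *traces* $Z\cap M^n$, where $Z\subseteq\mathbb R^n$ is definable in an o-minimal structure $\mathcal R$ on $\mathbb R$ that contains $f$. A trace in one variable is a finite union of convex sets, since $Z\subseteq\mathbb R$ is a finite union of points and intervals. Non-valuationality is free inside $\mathbb R$. And $f(t)\to f(0)$, which is a hole.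

Note that $M$ must not be an elementary substructure of $\mathcal R$: the element $f(0)$ is named by a term, so it would lie in $M$. Hence a quantifier over $M$ cannot simply be read as a quantifier over $\mathbb R$. The plan breaks exactly here: *projections of traces need not be traces.* Let $Z\subseteq\mathbb R^{n+1}$. If the fiber $Z_x$ contains an interval, it contains a point of $M$, by density. But if $Z_x=\{h(x)\}$, we must decide whether $h(x)\in M$, and the set $\{x\in M^n:h(x)\in M\}$ can be wild. For instance let $M=\mathbb R_{\mathrm{alg}}$ and $h(x)=2^x$ on $(0,1)$. If $x\in M$ is irrational, then $2^x$ is transcendental by the Gelfond–Schneider theorem. If $x$ is rational, $2^x$ is algebraic. So the trace of the graph of $2^x$ projects to $\mathbb Q\cap(0,1)$, which is not a finite union of convex subsets of $M$.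

In this example $M$ was not closed under $2^x$. We must close $M$ under $f$ on $(0,1)$, and also under functions defined implicitly from $f$. The closure operation will be "take nonsingular zeros of square systems of equations", with the arguments of $f$ kept *strictly inside* $(0,1)$, so that the value $f(0)$ is never used. Then two things have to be seen. First, every function $h$ definable in $\mathcal R$ is, piecewise, a coordinate of a nonsingular zero of such a system, with real coefficients. Second, the real coefficients outside $M$ can be handled. A toy case of the second point: for $M=\mathbb R_{\mathrm{alg}}$ and $h(x)=x+\pi(x^2-2)$ with $x\in M$, we have $h(x)\in M$ if and only if $x^2=2$, because $\pi$ is transcendental. Equivalently: *the function $u\mapsto x+u(x^2-2)$ is constant near $u=\pi$.* The second condition is definable over $\mathbb R$, so $\{x\in M:h(x)\in M\}$ is a trace. Making this equivalence work in general is the main part of the proof.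

## 5. The real field with $f$ and its derivatives

We use three published facts.

**(F1)** $\mathbb R_{an}$, the real field with all restricted analytic functions, is o-minimal and polynomially bounded (van den Dries 1986, from Gabrielov 1968).

**(F2)** Piecewise uniform asymptotics (C. Miller, *Expansions of the real field with power functions*, 1994; van den Dries–Miller, *Geometric categories and o-minimal structures*, 1996, §5). If $G:A\times\mathbb R\to\mathbb R$, $A\subseteq\mathbb R^m$, is definable in a polynomially bounded o-minimal expansion of the real field, there are finitely many real $\rho_1,\dots,\rho_l$ such that for each $a\in A$ either $G(a,s)=0$ for all sufficiently small $s>0$, or $G(a,s)=Cs^{\rho_i}+o(s^{\rho_i})$ as $s\to0^+$ for some $i$ and some $C=C(a)\ne0$.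

For example, $G(a,s)=as+s^2$ has the two exponents $1$ (for $a\ne0$) and $2$ (for $a=0$). Finitely many exponents serve all $a$.

**(F3)** Gabrielov's theorem of the complement (*Complements of subanalytic sets and existential formulas for analytic functions*, Invent. Math. 125 (1996)). Let $I=[0,1]$ and let $\mathcal A_n$ ($n\ge1$) be algebras of functions analytic near $I^n$, containing the coordinates, closed under all $\partial/\partial x_i$, under permutation of variables and under adding dummy variables. Call $S\subseteq I^n$ *$\mathcal A$-subanalytic* if it is the projection of a subset of some $I^{n+m}$ given by a Boolean combination of equations and inequalities between functions of $\mathcal A_{n+m}$. Then the complement in $I^n$ of an $\mathcal A$-subanalytic set is $\mathcal A$-subanalytic.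

We also use the standard facts on o-minimal expansions of real closed fields: cell decomposition, definable choice, dimension, generic $C^1$-smoothness of definable maps, and that a continuous definable function on a nonempty closed bounded definable set attains its minimum.

Let $f$ be real analytic near $[0,1]$, $f_k=f^{(k)}$, and
$$\mathcal R=\langle\mathbb R,<,+,\cdot,(r)_{r\in\mathbb R},(f_k{\restriction}[0,1])_{k\ge0}\rangle,$$
where $f_k{\restriction}[0,1]$ is extended by $0$ off $[0,1]$. It is a reduct of $\mathbb R_{an}$ with parameters, so it is o-minimal. Let $T=\mathrm{Th}(\mathcal R)$. Until Section 11, "definable" means definable in $\mathcal R$ (or in an elementary extension, when we work there).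

**Lemma 0.** Every formula is equivalent modulo $T$ to an existential formula.

*Proof.* **Step 1: compress $\mathbb R$ into $(0,1)$, so that (F3) applies.** Let $\theta:(0,1)\to\mathbb R$, $\theta(s)=\frac{2s-1}{s(1-s)}=\frac1{1-s}-\frac1s$. It is an increasing bijection; apply it coordinatewise. Let $\mathcal A_n$ be the $\mathbb R$-algebra generated by the coordinates and all $f_k(s_i)$, $i\le n$, $k\ge0$. It satisfies the closure conditions of (F3), since $f_k'=f_{k+1}$. *Claim:* $S\subseteq\mathbb R^n$ is existentially definable if and only if $\theta^{-1}(S)\subseteq(0,1)^n$ is $\mathcal A$-subanalytic.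

**Step 2: from formulas to subanalytic sets.** Unnest the existential formula that defines $S$, so that its atoms are polynomial relations and relations $w=f_k(u)$ between variables. A negated relation $w\ne f_k(u)$ is written $\exists w'\,(w'=f_k(u)\wedge w\neq w')$. Substitute $\theta(s)$ with $s\in(0,1)$ for each variable. Polynomial relations become polynomial relations in the $s$'s after multiplication by positive denominators. The relation $w=f_k(u)$ with $u\in[0,1]$ becomes
$$\exists u'\in I:\quad u's_u(1-s_u)=2s_u-1\quad\text{and}\quad 2s_w-1=s_w(1-s_w)f_k(u'),$$
and for $u\notin[0,1]$ it says $w=0$, that is, $2s_w-1=0$ together with $2s_u-1<0$ or $2s_u-1>s_u(1-s_u)$. Pulling the quantifiers to the front, we see that $\theta^{-1}(S)$ is $\mathcal A$-subanalytic.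

**Step 3: back.** If $\theta^{-1}(S)$ is $\mathcal A$-subanalytic, then $x\in S$ if and only if there are $s\in(0,1)^n$ with $x=\theta(s)$ and witnesses in some $I^m$ that satisfy a Boolean combination of relations between functions of $\mathcal A_{n+m}$. The relation $x=\theta(s)$ and the functions $f_k{\restriction}[0,1]$ are quantifier-free definable, so this is an existential definition of $S$.

**Step 4: complements.** Let $S$ be existentially definable. By (F3), $I^n\setminus\theta^{-1}(S)$ is $\mathcal A$-subanalytic. So is its intersection with $(0,1)^n$ (use disjoint sets of projection variables), and this intersection is $\theta^{-1}(\mathbb R^n\setminus S)$. By the claim, $\mathbb R^n\setminus S$ is existentially definable. Thus existential formulas are closed, modulo $T$, under negation. They are closed under conjunction, disjunction and $\exists$, and we conclude by induction on formulas. (For sentences, add a dummy variable.) $\square$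

## 6. Nonsingular zeros as a closure operator

Let $\mathcal R^*\succeq\mathcal R$ with universe $R^*$; $\mathcal R^*=\mathcal R$ is allowed. We still write $f_k$, and $J=\{x\in R^*:0<x<1\}$. For $p\le m$ let $U_{p,m}=J^p\times(R^*)^{m-p}$. The first $p$ variables are *$J$-variables*, the others *unrestricted*; the order of the variables is immaterial. For $A\subseteq R^*$ let $\mathcal O_{p,m}(A)$ be the ring of functions $U_{p,m}\to R^*$ generated by $\mathbb Z\cup A$, the coordinates, and the functions $f_k(z_i)$ with $i\le p$, $k\ge0$. We write $\mathcal O(A)$ when the variables are understood. It is closed under partial derivatives, since $f_k'=f_{k+1}$ on $J$.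

Each element of $\mathcal O(A)$ has the form $\hat G(a,z)$ with $\hat G\in\mathcal O(\emptyset)$ and a tuple $a$ from $A$ substituted for unrestricted variables. So it belongs to a $\emptyset$-definable family, and statements like the implicit function theorem (IFT) or Lagrange's multiplier theorem, which hold for such families in $\mathcal R$, transfer to $\mathcal R^*$.

**Definition (closure).** A *system over $A$* is an $F\in\mathcal O_{p,m}(A)^m$: as many equations as unknowns. A *nonsingular zero* of $F$ is a $z\in U_{p,m}$ with $F(z)=0$ and $\det(\partial F/\partial z)(z)\neq0$. Let $\mathrm{cl}(A)$ be the set of all coordinates of nonsingular zeros of systems over $A$.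

For example, $\sqrt2\in\mathrm{cl}(\emptyset)$ via $z^2-2$, and $f(\tfrac12)\in\mathrm{cl}(\emptyset)$ via $(2z_1-1,\ z_2-f(z_1))$ with $z_1$ a $J$-variable. The system $(z_1,\ z_2-f(z_1))$ does *not* put $f(0)$ into $\mathrm{cl}(\emptyset)$, because $z_1=0$ is not in $J$.

**Properties of $\mathrm{cl}$.**

(a) $A\subseteq\mathrm{cl}(A)$, by the system $z-a$. Clearly $\mathrm{cl}$ is monotone and of finite character. Given $b_1,\dots,b_s\in\mathrm{cl}(A)$, juxtaposing systems (with disjoint unknowns) gives one system over $A$ with one nonsingular zero that has all $b_j$ among its coordinates. If $b_j\in J$, we may assume that it is the value of a $J$-variable: if it is the value of $z_i$, add a $J$-variable $z'$ and the equation $z'-z_i=0$. The Jacobian matrix stays block triangular with invertible diagonal blocks.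

(b) $\mathrm{cl}(\mathrm{cl}(A))=\mathrm{cl}(A)$. Let $a$ be a coordinate of a nonsingular zero of $G(b,\cdot)$, where $G$ is over $A$ and $b$ is a tuple from $\mathrm{cl}(A)$. Let $F(y)$ be a joint system over $A$ as in (a), with $b_j=y_{\sigma(j)}$ at a nonsingular zero. Then the system $(F(y),\,G(y_\sigma,z))$ over $A$ has Jacobian matrix $\begin{pmatrix}F_y&0\\ *&G_z\end{pmatrix}$, which is invertible at the combined zero. So $a\in\mathrm{cl}(A)$.

(c) $\mathrm{cl}(A)$ is a real closed subfield of $R^*$, closed under each $f_k$ on $J$. For $a,b\in\mathrm{cl}(A)$ use the systems $z-a-b$, $z-ab$, $z+a$, $za-1$ (if $a\neq0$), and $(z_1-a,\ z_2-f_k(z_1))$ with $z_1$ a $J$-variable (if $a\in J$), together with (b). A root in $R^*$ of a nonzero polynomial over $\mathrm{cl}(A)$ is a simple root of its minimal polynomial, so it is a nonsingular zero of a system over $\mathrm{cl}(A)$ and lies in $\mathrm{cl}(A)$. A subfield of a real closed field that is relatively algebraically closed in it is real closed.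

(d) A tuple $t$ is *independent over $A$* if $t_i\notin\mathrm{cl}(A\cup\{t_l:l\neq i\})$ for all $i$. Any finite set $B$ contains an independent $t$ with $B\subseteq\mathrm{cl}(A\cup t)$: take $t\subseteq B$ minimal with $B\subseteq\mathrm{cl}(A\cup t)$. If $t_i$ were in the closure of $A$ and the other $t_l$, then by (b) we could drop it.

No exchange property is claimed or needed.

## 7. Flatness along an implicit graph

The toy example said: if a function of an independent parameter takes a value in the closed field, it is locally constant. This section proves it in two halves. Lemma 1 says that all derivatives vanish. Lemma 2 says that, uniformly, finitely many vanishing derivatives suffice for local vanishing, even in $\mathcal R^*$, where "all derivatives vanish" alone would prove nothing.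

Let $t=(t_1,\dots,t_r)$ be unrestricted variables, $z\in U_{p,m}$, and let $\Phi\in\mathcal O(A)^m$, $e\in\mathcal O(A)$ be in the variables $(t,z)$. Put $\Delta=\det\Phi_z$ and, for $g\in\mathcal O(A)$,
$$D_ig=\Delta\,\frac{\partial g}{\partial t_i}-g_z\,\mathrm{adj}(\Phi_z)\,\Phi_{t_i}\in\mathcal O(A).\tag{2}$$
For a word $\omega=i_1\cdots i_j$ put $D_\omega=D_{i_1}\cdots D_{i_j}$.

Near a point with $\Phi=0$, $\Delta\ne0$, the zero set of $\Phi$ is the graph of a smooth $\zeta$ with $\zeta_{t_i}=-\Phi_z^{-1}\Phi_{t_i}$. So the chain rule gives
$$\partial_{t_i}\big[g(t,\zeta(t))\big]=\big(g_{t_i}-g_z\Phi_z^{-1}\Phi_{t_i}\big)(t,\zeta(t))=(D_ig/\Delta)(t,\zeta(t)).\tag{3}$$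
Thus $D_i$ is $\Delta\partial_i$ along the graph, without denominators. With $E(t)=e(t,\zeta(t))$ and $\Delta$ evaluated along the graph,
$$D_{i_1}\cdots D_{i_j}e=(\Delta\partial_{i_1})\cdots(\Delta\partial_{i_j})E=\Delta^j\,\partial_{i_1}\cdots\partial_{i_j}E+(\text{a combination of derivatives of }E\text{ of order}<j),$$
with smooth coefficients. As $\Delta\neq0$, induction on the order gives, for each $N$:
$$D_\omega e=0\text{ at the point for all }|\omega|\le N\iff\text{all derivatives of }E\text{ of order}\le N\text{ vanish there.}\tag{4}$$

As a small check take $\Phi=z^2-t$ and $e=z$. Then $\Delta=2z$, $De=1$, and indeed $E=\sqrt t$ (on the branch $z>0$) satisfies $2\sqrt t\,E'=1$.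

**Lemma 1.** If $t$ is independent over $A$ and $\Phi(t,z)=0$, $\Delta(t,z)\neq0$, $e(t,z)=0$, then $D_\omega e(t,z)=0$ for all words $\omega$.

*Proof.* Suppose not, and take a shortest word for which this fails. It is nonempty, since $e(t,z)=0$. So there are $g=D_{\omega'}e$ and $i$ with $g(t,z)=0\ne D_ig(t,z)$. Use $g$ as one extra equation and $t_i$ as one extra unknown: consider the system $(\Phi,g)$ in the unknowns $(z,t_i)$ over $A\cup\{t_l:l\neq i\}$. Its Jacobian determinant at our point is
$$\det\begin{pmatrix}\Phi_z&\Phi_{t_i}\\ g_z&g_{t_i}\end{pmatrix}=\Delta\,\big(g_{t_i}-g_z\Phi_z^{-1}\Phi_{t_i}\big)=D_ig\neq0.$$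
So $t_i\in\mathrm{cl}(A\cup\{t_l:l\ne i\})$, against independence. $\square$

**Lemma 2 (uniform flatness).** Let $r\ge1$, let $\Phi,e$ be over $\emptyset$ in variables $(a,t,z)$, with $a$ unrestricted parameter variables, and $V_a=\{(t,z):\Phi(a,t,z)=0,\ \Delta(a,t,z)\ne0\}$. There is $N\in\mathbb N$ such that in every $\mathcal R^*\succeq\mathcal R$, for all $a$,
$$\{y\in V_a:D_\omega e(a,y)=0\ \forall|\omega|\le N\}=\{y\in V_a:e(a,\cdot)=0\text{ on }V_a\cap B(y,\varepsilon)\text{ for some }\varepsilon>0\}.$$

*Proof.* **Step 1: reduce to $\mathbb R$.** For a fixed $N$ the statement is first-order, since there are finitely many words of length at most $N$. So it suffices to find $N$ that works in $\mathbb R$. The inclusion "$\supseteq$" holds for every $N$ by (4): if $e(a,\cdot)$ vanishes on $V_a$ near $y$, then $E=0$ near $t$.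

**Step 2: arrange all restrictions to lines in one definable family.** Let $W=\{(a,t,z):(t,z)\in V_a\}$. By the IFT and definable choice there are definable $\varepsilon,\varepsilon'>0$ on $W$ such that for $t'\in B(t,\varepsilon)$ there is exactly one $z'=\zeta(t')\in B(z,\varepsilon')\subseteq U_{p,m}$ with $\Phi(a,t',z')=0$, depending continuously on $t'$. Near $t$ this $\zeta$ is the analytic implicit function, because the latter takes values in $B(z,\varepsilon')$ near $t$ and uniqueness applies. For $|v|=1$ put
$$G\big((a,t,z,v),s\big)=e\big(a,t+sv,\zeta(t+sv)\big)\ \text{ if }0<s<\varepsilon,\qquad G=0\text{ otherwise.}$$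
$G$ is definable in $\mathcal R$, hence in $\mathbb R_{an}$. By (F1) we may apply (F2); let $N\in\mathbb N$ be at least all the exponents $\rho_i$.

**Step 3: order of vanishing above $N$ means vanishing.** Let $(t,z)\in V_a$ with $D_\omega e(a,t,z)=0$ for $|\omega|\le N$. By (4) all derivatives of order $\le N$ of the analytic function $E=e(a,\cdot,\zeta(\cdot))$ vanish at $t$. So for each $v$, $G((a,t,z,v),s)=O(s^{N+1})$. This excludes an asymptotic $Cs^{\rho_i}+o(s^{\rho_i})$ with $C\ne0$ and $\rho_i\le N$. By (F2), $G((a,t,z,v),s)=0$ for all small $s>0$. But $E(t+sv)=\sum_d s^dE_d(v)$ for small $s$, where $E_d$ is the homogeneous part of degree $d$ of the Taylor series at $t$. So $E_d(v)=0$ for all $d$ and all unit vectors $v$, and $E=0$ near $t$. As $V_a$ is the graph of $\zeta$ near $(t,z)$, $e(a,\cdot)$ vanishes on $V_a$ near $(t,z)$. $\square$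

## 8. Zeros descend to closed fields

We want to show that every definable function is implicitly given by nonsingular zeros. The core is a statement about solvability: an equation that is solvable in $R^*$ is solvable in a closed subfield.

**Lemma 3.** Let $\mathbb R\subseteq K\subseteq R^*$ with $\mathrm{cl}(K)=K$. If $P\in\mathcal O_{p,m}(K)$ has a zero $b\in U_{p,m}$, it has a zero in $U_{p,m}\cap K^m$.

The difficulty is that $P=0$ is one equation in many unknowns, and its zero may be as degenerate as one likes. The strategy: put $b$ on a smooth variety $V$ given by a system over $K$; show that $P$ vanishes on a part $V_0$ that is open and closed in $V$; then single out a point of $V_0$ by equations with nonzero Jacobian, namely the equations for the point of $V_0$ nearest to a rational point $q$.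

Before the proof, here is the last idea on a parabola. Let $V=\{\Phi=z-t^2=0\}$ and $q=(q_1,q_2)$. Lagrange's condition $y-q=\lambda\nabla\Phi(y)$, with $\nabla\Phi=(-2t,1)$, gives the square system
$$z-t^2=0,\quad t+2\lambda t=q_1,\quad z-\lambda=q_2$$
in $(t,z,\lambda)$, with Jacobian determinant $4t^2+1+2\lambda$. For $q=(0,1)$ the nearest points have $t=\pm1/\sqrt2$, $z=\tfrac12$, $\lambda=-\tfrac12$, and the determinant is $2$. For $q=(0,\tfrac12)$ the system forces $t=0$, $\lambda=-\frac12$, and the determinant is $0$. So some $q$ are bad. We shall see that the bad $q$ form a small set, too small to contain all rational points.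

*Proof.* **Step 1: put $b$ on a closed smooth variety.** Choose $t^0\subseteq b$ independent over $K$ with $b\subset\mathrm{cl}(K\cup t^0)$, by (d). If $t^0=\emptyset$, then $b\in\mathrm{cl}(K)^m=K^m$ and we are done. Otherwise $r=|t^0|\ge1$. By (a) there are $\Phi(t,z)$ over $K$ and a nonsingular zero $z^0$ of $\Phi(t^0,\cdot)$ with $b_j=z^0_{\sigma(j)}$ for all $j$, where for $j\le p$ the variable $z_{\sigma(j)}$ is a $J$-variable.

Add an unrestricted variable $v_0$ with the equation $v_0\det\Phi_z=1$, and for each $J$-variable $z_i$ an unrestricted variable $v_i$ with $v_iz_i(1-z_i)=1$. The point $(t^0,z^0)$ extends to a zero. The new Jacobian matrix, in the variables other than $t$, is block triangular with diagonal blocks $\Phi_z$, $\det\Phi_z$ and the $z_i(1-z_i)$, so its determinant is nonzero at *every* zero of the new system. The new zero set is closed: near a limit point the $v_i$ are bounded, so at zeros nearby $z_i(1-z_i)=1/v_i$ is positive and bounded away from $0$. Hence $z_i\in J$ at the limit point, the functions are continuous there, and the equations persist. Renaming, we may assume that $\Delta\neq0$ everywhere on $V=\{(t,z):\Phi(t,z)=0\}$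 and that $V$ is closed in $(R^*)^n$, where $n=r+\mu$ and $\mu$ is the number of variables $z$.

**Step 2: $P$ vanishes on an open and closed part of $V$.** Let $e(t,z)=P(z_{\sigma(1)},\dots,z_{\sigma(m)})\in\mathcal O(K)$. Write the coefficients of $\Phi$ and $e$ as parameters $a$, take $N$ from Lemma 2, and put
$$V_0=\{y\in V:D_\omega e(y)=0\ \ \forall|\omega|\le N\}.$$
Since $e(t^0,z^0)=P(b)=0$, Lemma 1 with $A=K$ gives $(t^0,z^0)\in V_0$, so $V_0\ne\emptyset$. It is closed in $(R^*)^n$, because $V$ is closed and the $D_\omega e$ are continuous on it. It is open in $V$: if $y\in V_0$, then by Lemma 2 $e=0$ on $V\cap B(y,\varepsilon)$ for some $\varepsilon>0$; each $y'$ in this set then belongs to the right-hand set of Lemma 2, hence to $V_0$. Finally, $e=0$ on $V_0$ (empty word).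

**Step 3: the bad rational points.** For $\lambda\in(R^*)^\mu$ and $y$ in the domain of $\Phi$ put
$$\pi(y,\lambda)=y-\sum_{i=1}^\mu\lambda_i\nabla\Phi_i(y),\qquad\Xi(y,\lambda)=(\Phi(y),\pi(y,\lambda)),$$
a map between spaces of dimension $n+\mu$. Let $E\subseteq(R^*)^n$ be the set of all $\pi(y,\lambda)$ with $(y,\lambda)\in V_0\times(R^*)^\mu$ and $D\Xi(y,\lambda)$ singular.

*$E$ has empty interior.* Otherwise definable choice and generic smoothness give a definable $C^1$ map $s$ on an open box, with values among the singular points $(y,\lambda)$ in $V_0\times(R^*)^\mu$, such that $\Xi(s(q))=(0,q)$. Differentiating in $q$, the image of $D\Xi(s(q))$ contains $0\times(R^*)^n$. Since $d\Phi$ is onto $(R^*)^\mu$ at points of $V$ ($\Delta\ne0$), this image also projects onto the first factor $(R^*)^\mu$. So $D\Xi(s(q))$ is onto, hence nonsingular, a contradiction.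

*$E$ does not contain $\mathbb Q^n$.* This holds for every definable $E\subseteq(R^*)^n$ with empty interior, by induction on $n$. For $n=1$, $E$ is finite. For $n>1$, only finitely many $s$ have a fiber $E_s\subseteq(R^*)^{n-1}$ with nonempty interior; otherwise these $s$ would contain an interval and $E$ would have dimension $n$. Choose another $s\in\mathbb Q$ and use induction for $E_s$. (We could not argue by density: $\mathbb Q$ need not be dense in $R^*$.)

**Step 4: the nearest point.** Take $q\in\mathbb Q^n\setminus E$. Since $V_0$ is nonempty, closed and definable, some $y\in V_0$ minimizes $|y-q|^2$ on $V_0$ (intersect $V_0$ with a large closed ball). As $V_0$ is open in $V$ and $d\Phi(y)$ is onto, Lagrange's theorem gives $\lambda$ with $y-q=\sum\lambda_i\nabla\Phi_i(y)$, that is, $\pi(y,\lambda)=q$. As $q\notin E$, $D\Xi(y,\lambda)$ is nonsingular. So $(y,\lambda)$ is a nonsingular zero of $(\Phi(y),\ \pi(y,\lambda)-q)$, a system over $K$ in the unknowns $(y,\lambda)$. Hence $y\in\mathrm{cl}(K)^n=K^n$. Since $e(y)=0$, the tuple of coordinates $(z_{\sigma(1)},\dots,z_{\sigma(m)})$ of $y$ is a zero of $P$ in $K^m$. It lies in $U_{p,m}$, because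 $z_{\sigma(j)}$ is a $J$-variable for $j\le p$. $\square$

## 9. Definable functions are coordinates of nonsingular zeros

**Proposition A.** Let $h:X\to\mathbb R$, $X\subseteq\mathbb R^n$, be definable in $\mathcal R$. There are finitely many systems $\Phi_j(x,z)$ over $\mathbb R$ ($x$ unrestricted parameter variables, $z$ the unknowns) and indices $i_j$ such that for each $x\in X$ there are $j$ and a nonsingular zero $z$ of $\Phi_j(x,\cdot)$ with $z_{i_j}=h(x)$.

*Proof.* **Step 1: move a counterexample to an elementary extension.** Suppose no finite collection works. Then the conditions "$x\in X$" and "no nonsingular zero $z$ of $\Phi(x,\cdot)$ has $z_i=h(x)$", one for each system $\Phi$ over $\mathbb R$ and index $i$, are finitely satisfiable in $\mathcal R$. By compactness there are $\mathcal R^*\succeq\mathcal R$ and $x\in X(\mathcal R^*)$ that satisfy all of them. This says $h(x)\notin K:=\mathrm{cl}(\mathbb R\cup\{x_1,\dots,x_n\})$. By (b), $\mathrm{cl}(K)=K\supseteq\mathbb R$. By (c), and because $f_k(0),f_k(1)\in\mathbb R$ and $f_k=0$ off $[0,1]$, $K$ is a substructure of $\mathcal R^*$. We show $K\preceq\mathcal R^*$.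

**Step 2: every existential formula over $K$ that is true in $\mathcal R^*$ has witnesses in $K$.** The aim is to rewrite such a formula as one equation to which Lemma 3 applies. Unnest it (as in Lemma 0), fix witnesses in $R^*$ and choose a true disjunct. We get a conjunction of polynomial equations over $K$, relations $u<v$, $u\ne v$, and relations $w=f_k(u)$. Replace $u<v$ by $(v-u)s^2=1$ and $u\neq v$ by $(u-v)s=1$, with a new variable $s$ each time. Replace $w=f_k(u)$ according to the position of the given witness $u$:

- if $u\in J$: by $w=f_k(u')$ and $u'=u$, with $u'$ a new $J$-variable;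
- if $u=0$: by $u=0$ and $w=f_k(0)$; if $u=1$: by $u=1$ and $w=f_k(1)$;
- if $u\notin[0,1]$: by $w=0$ and the true one of $u<0$, $u>1$, treated as above.

Every condition is now an equation $g=0$ with $g\in\mathcal O(K)$. The sum of the squares of these $g$ is one $P\in\mathcal O_{p,m}(K)$ with a zero in $U_{p,m}$. By Lemma 3 it has a zero in $U_{p,m}\cap K^m$, where all the $g$ vanish. This gives witnesses in $K$.

**Step 3: $K\preceq\mathcal R^*$.** We use the Tarski–Vaught test. Let $\mathcal R^*\models\exists y\,\varphi(y,a)$ with $a$ from $K$. By Lemma 0, $\varphi(y,a)$ is equivalent in $\mathcal R^*$ to $\exists w\,\psi(y,w,a)$ with $\psi$ quantifier-free. By Step 2 there are $y,w$ in $K$ with $\psi(y,w,a)$. Then $\mathcal R^*\models\varphi(y,a)$, with $y$ in $K$.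

**Step 4: conclusion.** Since $h$ is definable over $\mathbb R\subseteq K$ and $x$ is a tuple from $K$, the element $h(x)$ is defined in $\mathcal R^*$ by a formula over $K\preceq\mathcal R^*$. So $h(x)\in K$, a contradiction. $\square$

## 10. Deciding when $h(x)$ lies in $M$

From here on, $\mathrm{cl}$ is computed in $\mathcal R$. Let $M\subseteq\mathbb R$ with $\mathrm{cl}(M)=M$. By (c), $M$ is a real closed subfield of $\mathbb R$ with $f_k(M\cap J)\subseteq M$; it is dense in $\mathbb R$, as it contains $\mathbb Q$.

The next proposition repairs the step at which the first plan failed.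

**Proposition B.** For every definable $h:X\to\mathbb R$, $X\subseteq\mathbb R^n$, there is a definable $Y\subseteq X$ with $\{x\in X\cap M^n:h(x)\in M\}=Y\cap M^n$.

*Proof.* **Step 1: trade the real coefficients for independent ones.** Take $\Phi_j,i_j$ from Proposition A, let $\rho$ be the finite tuple of real coefficients that occur, and write $\Phi_j(x,z)=\hat\Phi_j(x,z,\rho)$ with $\hat\Phi_j$ over $\emptyset$. By (d) choose $w\subseteq\rho$ independent over $M$ with $\rho\subset\mathrm{cl}(M\cup w)$. If $w$ is empty, then $\rho\subset M$, so for every $x\in X\cap M^n$ the value $h(x)$ is in $\mathrm{cl}(M)=M$, and $Y=X$ works. Let $w$ be nonempty. By (a) there are a system $\Theta(u,v)$ over $M$ ($u$ unrestricted parameter variables, $v$ the unknowns) and a nonsingular zero $v^0$ of $\Theta(w,\cdot)$ with $\rho=v^0_\tau$ for an index map $\tau$. Put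
$$\Psi_j(x,u,z,v)=\big(\hat\Phi_j(x,z,v_\tau),\ \Theta(u,v)\big),$$
with unknowns $(z,v)$. It is over $M$: the coefficients outside $M$ have been moved into $u$. If $z$ is a nonsingular zero of $\Phi_j(x,\cdot)$, then $(z,v^0)$ is a nonsingular zero of $\Psi_j(x,w,\cdot)$, since the Jacobian matrix is block triangular.

**Step 2: define $Y$ by "locally constant in $u$".** Let $Y_j$ be the set of $x\in X$ for which there are $z$ and $\varepsilon>0$ such that $(z,v^0)$ is a nonsingular zero of $\Psi_j(x,w,\cdot)$, $z_{i_j}=h(x)$, and
$$\forall u\in B(w,\varepsilon)\ \ \forall(z',v')\in B((z,v^0),\varepsilon):\quad\Psi_j(x,u,z',v')=0\ \Rightarrow\ z'_{i_j}=z_{i_j},\tag{5}$$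
where $(z',v')$ ranges over the domain of the unknowns. Each $Y_j$ is definable (with the parameters $w,v^0$ and the coefficients from $M$). Let $Y=\bigcup_jY_j$.

**Step 3: if $x\in Y_j\cap M^n$, then $h(x)\in M$.** Take $z,\varepsilon$ as in Step 2. By the IFT, for a rational tuple $u$ close enough to $w$ there is a zero $(z',v')$ of $\Psi_j(x,u,\cdot)$ in $B((z,v^0),\varepsilon)$. It is nonsingular, by continuity of the Jacobian. By (5), $z'_{i_j}=z_{i_j}=h(x)$. As $x\in M^n$ and $u$ is rational, $\Psi_j(x,u,\cdot)$ is a system over $M$. So $h(x)\in\mathrm{cl}(M)=M$.

**Step 4: if $x\in X\cap M^n$ and $h(x)=c\in M$, then $x\in Y$.** Take $j$ and $z$ as in Proposition A, so that $z_{i_j}=c$. Apply Lemma 1 with $A=M$, the independent tuple $t=w$, the system $\Psi_j(x,\cdot)$ over $M$ in the unknowns $(z,v)$, and $e=z_{i_j}-c\in\mathcal O(M)$, which vanishes at $(w,z,v^0)$. All $D_\omega e$ vanish there. Let $(\zeta,\nu)(u)$ be the implicit function through $(z,v^0)$. By (4), all derivatives at $u=w$ of the analytic function $\zeta_{i_j}(u)-c$ vanish. Hence $\zeta_{i_j}=c$ near $w$. For small $\varepsilon$ every zero $(z',v')$ in (5) lies on the graph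 of $(\zeta,\nu)$, so $z'_{i_j}=c=z_{i_j}$. Thus (5) holds and $x\in Y_j$. $\square$

## 11. The structure of traces

**Proposition C.** Let $\mathcal M$ be the structure on $M$ with a predicate for each trace $Z\cap M^n$, $Z\subseteq\mathbb R^n$ definable in $\mathcal R$. Every set definable in $\mathcal M$ (with parameters) is a trace. $\mathcal M$ is weakly o-minimal, with weakly o-minimal theory, and non-valuational.

*Proof.* **Step 1: definable sets are traces.** Traces are closed under Boolean operations, products and substitution of parameters. It remains to treat projections. Let $Z\subseteq\mathbb R^{n+1}$ be definable in $\mathcal R$. By o-minimality the number of boundary points of the fibers $Z_x\subseteq\mathbb R$ is uniformly bounded. For finitely many $i$ let the definable functions $h_i:X_i\to\mathbb R$ give the $i$-th point of $Z_x\cap\mathrm{bd}(Z_x)$, where it exists, and let $I=\{x:Z_x\text{ has nonempty interior}\}$. If $x\in I$, then $Z_x$ contains a point of $M$, by density. If $x\notin I$, then $Z_x\subseteq\mathrm{bd}(Z_x)$. So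
$$\{x\in M^n:\exists y\in M\ (x,y)\in Z\}=(I\cap M^n)\cup\bigcup_i\{x\in X_i\cap M^n:h_i(x)\in M\},$$
a trace by Proposition B. By induction on formulas, every definable set is a trace.

**Step 2: weak o-minimality of $\mathcal M$ and of its theory.** A definable subset of $M$ is the trace of a finite union of points and intervals of $\mathbb R$, so it is a finite union of convex subsets of $M$. In a definable family $S\subseteq M^{n+1}$, $S=Z\cap M^{n+1}$, the fibers $Z_x$ are unions of at most $\kappa$ points and intervals, with $\kappa$ independent of $x$. So each $S_x$ is a union of at most $\kappa$ convex sets. This is expressed by a first-order sentence: for no $x$ are there $y_0<y_1<\dots<y_{2\kappa}$ with $y_i\in S_x$ for even $i$ and $y_i\notin S_x$ for odd $i$. Such a sentence holds for every formula, so every model of $\mathrm{Th}(\mathcal M)$ is weakly o-minimal.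

**Step 3: non-valuational.** Let $(C,D)$ be any cut in $M$. Then $\sup C=\inf D\in\mathbb R$, since otherwise a point of $M$ would lie strictly between. So for $\varepsilon>0$ there are $x\in C$, $y\in D$ with $x>\sup C-\varepsilon/2$ and $y<\inf D+\varepsilon/2$, whence $y-x<\varepsilon$. $\square$

So $M$ works for *every* analytic $f$, provided $\mathrm{cl}(M)=M$. What is left is to choose $f$ so that $f(0)$ stays out of $M$.

## 12. Choosing $f$ so that $f(0)$ does not leak

This is a real condition. If $f(x)=c+x$, then $c=f(\frac12)-\frac12\in\mathrm{cl}(\emptyset)$. If $f(x)=ce^x$ with $c\neq0$, then $f(\frac14)^2/f(\frac12)=c\in\mathrm{cl}(\emptyset)$. In both cases the values on $(0,1)$ determine $f(0)$ through an equation. A generic $f$ satisfies no such equation. We write $\mathrm{cl}_f$ for the closure that belongs to $f$, computed in $\mathbb R$.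

**Proposition D.** For all $f$ in a comeagre subset of $\mathcal B$: $f^{(k)}(0)\notin\mathrm{cl}_f(\{f^{(l)}(0):l\neq k\})$ for every $k\ge0$.

*Proof.* **Step 1: the space.** $\mathcal B$ is a weighted $\ell^1$ space, hence a Banach space. Its elements are analytic on $|x|<2$, so near $[0,1]$. It contains all polynomials. With $C_\kappa=\sup_n n^\kappa2^{-n}$ we have $\sup_{[0,1]}|f^{(\kappa)}|\le\sum n^\kappa|a_n|\le C_\kappa\|f\|$. Each map $f\mapsto f^{(l)}(0)$ is continuous.

**Step 2: countably many ways to fail.** Consider the countably many data $\sigma=(k,L,p,m,\hat F,i,Q)$, where $\hat F$ is an $m$-tuple of integer polynomials in variables $z_1,\dots,z_m$, $X_{\iota,\kappa}$ ($\iota\le p$) and $C_l$ ($l\le L$, $l\ne k$), $i\le m$, and $Q\subset(0,1)^p\times\mathbb R^{m-p}$ is a compact box with rational vertices. Let $\hat F_f(z)$ be the result of substituting $X_{\iota,\kappa}=f^{(\kappa)}(z_\iota)$ and $C_l=f^{(l)}(0)$. Let $A_\sigma$ be the set of $f\in\mathcal B$ such that $\hat F_f$ has exactly one zero in $Q$, this zero is nonsingular and interior to $Q$, and its $i$-th coordinate is $f^{(k)}(0)$. If the conclusion fails for $f$ and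 $k$, then $f^{(k)}(0)$ is the $i$-th coordinate of a nonsingular zero of some such $\hat F_f$. Nonsingular zeros are isolated, so a small rational box $Q$ around the zero gives $f\in A_\sigma$. It therefore suffices that each $A_\sigma$ is nowhere dense.

**Step 3: perturb $f$ at $0$ and not at the zero.** Let $B\subseteq\mathcal B$ be open and nonempty; we want a ball in $B$ that misses $A_\sigma$. If $B\cap A_\sigma=\emptyset$ we are done. Otherwise take $f_1\in B\cap A_\sigma$ with its zero $z\in\mathrm{int}\,Q$. Here $z_1,\dots,z_p\in(0,1)$, so they differ from $0$; this is where $J$-variables pay off. Let $H$ bound the $\kappa$'s that occur in $\hat F$. By Hermite interpolation there is a polynomial $P$ with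
$$P^{(\kappa)}(z_\iota)=0\ (\iota\le p,\ \kappa\le H+1),\qquad P^{(l)}(0)=0\ (l\le L,\ l\neq k),\qquad P^{(k)}(0)=1.$$
Choose $\eta\ne0$ so small that $f_2=f_1+\eta P\in B$. The numbers $f^{(\kappa)}(z_\iota)$, $\kappa\le H+1$, and $f^{(l)}(0)$, $l\le L$, $l\ne k$, are the same for $f_1$ and $f_2$. They determine $\hat F_f(z)$ and its Jacobian matrix at $z$ (one more derivative than occurs in $\hat F$). So $z$ is a nonsingular zero of $\hat F_{f_2}$. But
$$f_2^{(k)}(0)=f_1^{(k)}(0)+\eta=z_i+\eta.$$

**Step 4: this persists nearby.** By Step 1, $\hat F_f\to\hat F_{f_2}$ in $C^1(Q)$ as $f\to f_2$ in $\mathcal B$. Let $S=D\hat F_{f_2}(z)$ and choose a closed ball $\overline B(z,\delta)\subset Q$ with $\delta<|\eta|/4$ on which $\|\mathrm{Id}-S^{-1}D\hat F_{f_2}\|\le\frac14$. For $f$ close to $f_2$ we have $\|\mathrm{Id}-S^{-1}D\hat F_f\|\le\frac12$ on this ball and $|S^{-1}\hat F_f(z)|\le\delta/2$. Then $x\mapsto x-S^{-1}\hat F_f(x)$ is a contraction of the ball into itself, and its fixed point is a zero $z'\in Q$ of $\hat F_f$ with $|z'_i-z_i|\le\delta<|\eta|/4$. For $f$ close to $f_2$ also $|f^{(k)}(0)-z_i-\eta|<|\eta|/4$, so $|f^{(k)}(0)-z_i|>\frac34|\eta|$.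 If such an $f$ were in $A_\sigma$, then $z'$ would be the unique zero in $Q$ and $z'_i=f^{(k)}(0)$, which contradicts these two estimates. So a ball inside $B$ misses $A_\sigma$. $\square$

By the Baire category theorem the comeagre set of Proposition D is nonempty.

## 13. The external limit at $0$

One lemma connects limits in $\mathbb R$ with limits in $\overline M$.

**Lemma 4.** Let $M$ be a subfield of $\mathbb R$, and let $\mathcal N$ be a structure on $M$ that expands $\langle M,<\rangle$. Let $g:(0,1)\to M$ be definable in $\mathcal N$, where $(0,1)$ is the interval in $M$, and suppose $g(t)\to c\in\mathbb R$ as $t\to0^+$ in $M$. Then $\lim_{t\to0^+}g(t)$ exists in $\overline M$, it corresponds to $c$ under $(C',D')\mapsto\sup C'$, and it lies in $M$ if and only if $c\in M$.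

*Proof.* **Step 1: $\overline M$ sits inside $\mathbb R$.** Let $j:\overline M\to\mathbb R$, $j(C',D')=\sup C'$; it is finite as $D'\neq\emptyset$. It is the identity on $M$ and preserves $\le$. It is injective: if $\sup C'=s$, then $C'=\{x\in M:x\le s\}$. Indeed, elements below $s$ are in $C'$, and if $s\in M$ were in $D'$, it would be the least element of $D'$, which is excluded. So $j$ is an order embedding.

**Step 2: $c$ is in the image.** If $c\in M$, it is the image of $c$ itself. Let $c\notin M$, and put $C=\{x\in M:x<c\}$, $D=\{x\in M:x>c\}$, so $C\cup D=M$. Since $g(t)\to c$ and $c\notin M$,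
$$C=\{x\in M:\exists\varepsilon>0\ \forall t\in(0,\varepsilon)\ \ x<g(t)\}\qquad(\text{quantifiers over }M,\ \varepsilon<1),$$
so $C$ is definable in $\mathcal N$. As $M$ is dense in $\mathbb R$, $C$ and $D$ are nonempty, $D$ has no least element and $C$ has no greatest element. So $(C,D)\in\overline M\setminus M$, and $j(C,D)=c$.

**Step 3: convergence.** Let $\gamma\in\overline M$ be the element with $j(\gamma)=c$, and let $\alpha<\gamma<\beta$ in $\overline M$. Then $j(\alpha)<c<j(\beta)$, so $j(\alpha)<g(t)<j(\beta)$, that is, $\alpha<g(t)<\beta$, for all small $t>0$ in $M$. Thus $g(t)\to\gamma$, and $\gamma\in M$ if and only if $c\in M$. $\square$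

**Proof of Theorem 1.** Take $f$ from Proposition D and $M=\mathrm{cl}_f(\emptyset)$. It is countable: there are countably many systems over $\emptyset$, and each has countably many nonsingular zeros, because these are isolated. By (b) and (c), $\mathrm{cl}_f(M)=M$, $M$ is a real closed field, and $f(M\cap(0,1))\subseteq M$. By Proposition D with $k=0$ and monotonicity of $\mathrm{cl}_f$, $f(0)\notin M$.

Let $\mathcal M$ be the trace structure of Proposition C. The order and the graphs of $+$ and $\cdot$ on $M$ are traces, and the graph of $f{\restriction}(M\cap(0,1))$ is the trace of the graph of $f{\restriction}(0,1)$. So $\mathcal M_0=\langle M,<,+,\cdot,f{\restriction}(M\cap(0,1))\rangle$ is, up to definability, a reduct of $\mathcal M$. Its definable sets are definable in $\mathcal M$, hence it is weakly o-minimal; its definable cuts are definable cuts of $\mathcal M$, hence it is non-valuational.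

Since $f$ is continuous at $0$, $f(t)\to f(0)$ in $\mathbb R$. By Lemma 4 with $\mathcal N=\mathcal M_0$ and $g=f{\restriction}(M\cap(0,1))$, the limit $\lim_{t\to0^+}f(t)$ exists in $\overline M$, corresponds to $f(0)$, and is not in $M$. The endpoints $0,1$ are in $M$, so $\mathcal M_0$ has external limits, and the conjecture is disproved. $\blacksquare$

**Proof of Theorem 2(i).** Let $f$ be as in Proposition D, let $M_\Lambda=\mathrm{cl}_f(\{f^{(l)}(0):l\in\Lambda\})$, and let $\mathcal M_\Lambda$ be the trace structure of Proposition C on $M_\Lambda$. As before, $M_\Lambda$ is a countable real closed field with $\mathrm{cl}_f(M_\Lambda)=M_\Lambda$, closed under all $f^{(k)}$ on $(0,1)$, and each $f^{(k)}{\restriction}(M_\Lambda\cap(0,1))$ is definable in $\mathcal M_\Lambda$, because its graph is a trace. By Proposition C, $\mathcal M_\Lambda$ is weakly o-minimal with weakly o-minimal theory, and non-valuational. It expands $\langle M_\Lambda,<,+,\cdot\rangle$, since these relations are traces.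

By Lemma 4, $\lim_{t\to0^+}f^{(k)}(t)$ exists in $\overline{M_\Lambda}$, corresponds to $f^{(k)}(0)$, and lies in $M_\Lambda$ if and only if $f^{(k)}(0)\in M_\Lambda$. If $k\in\Lambda$, then $f^{(k)}(0)\in M_\Lambda$ by (a). If $k\notin\Lambda$, then $M_\Lambda\subseteq\mathrm{cl}_f(\{f^{(l)}(0):l\ne k\})$ by monotonicity, so $f^{(k)}(0)\notin M_\Lambda$ by Proposition D. Hence the limit is external if and only if $k\notin\Lambda$. $\blacksquare$
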